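# Uniformity in linear time on the hypercube, one coordinate at a time

## 1. Three statements about chains on $Q_n$

Let $Q_n=\{0,1\}^n$, with two vertices adjacent when they differ in exactly one coordinate, and let $\pi=2^{-n}$ be the uniform law on $Q_n$. A Markov chain on $Q_n$ is called *admissible* if it is time-homogeneous, each step either flips one coordinate or holds, and $\pi$ is stationary. For the transition matrix $P$ of such a chain, put
$$d_\infty(t)=\max_{x,z}\bigl|2^nP^t(x,z)-1\bigr| .$$
The mixing time $t_{mix}$ is the least $t$ with $\max_x\|P^t(x,\cdot)-\pi\|_{TV}\le\frac14$, and the separation at time $t$ is $\max_{x,z}\bigl(1-P^t(x,z)/\pi(z)\bigr)$.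

**Theorem A.** For $n\ge5$ put $M=2^{\lceil\log_2 n\rceil}\in[n,2n)$. There is an admissible chain with $P^{3M}(x,z)\ge\frac{2}{25}\,\pi(z)$ for all $x,z$. Hence, for all $k\ge1$, separation and total variation distance at time $3Mk$ are at most $(23/25)^k$. In particular $t_{mix}\le51M\le102\,n$.

**Theorem B.** There are an absolute constant $C$ and, for every $n\ge1$, an admissible chain with $d_\infty(t)\le\varepsilon$ for all $\varepsilon\in(0,1)$ and all $t\ge Cn(1+\log(1/\varepsilon))$.

**Proposition C.** Every chain moving only along edges or holding has $t_{mix}\ge n/2$. For $t<n$ its separation distance from $\pi$ is $1$ and $d_\infty(t)\ge1$.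

So the optimal order is $\Theta(n)$ in total variation, in separation and in $L^\infty$. The optimal leading constant is not determined here.

The question behind these statements is Open Question 10.2 of the "Simons Workshop on Approximate Counting, Markov Chains and Phase Transitions: Open Problem Session". It asks whether a (non-reversible) Markov chain supported on the $n$-dimensional hypercube can reach uniformity in time $O(n)$. That source records two facts: a reversible chain supported on the hypercube reaches uniformity in time $O(n\log n)$, and if occasional transitions between vertices at Hamming distance $2$ are also allowed, a chain with mixing time $O(n)$ is known. Theorem A answers the question: yes.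

**What the words mean.** The uniform law is stationary exactly when every column of $P$ sums to $1$, so an admissible matrix is a *doubly stochastic* matrix supported on edges and loops. To check admissibility we check that the total inflow $\sum_wP(w,x)$ into each state is $1$. Reversibility with respect to $\pi$ means that $P$ is symmetric. Holding is allowed because $Q_n$ is bipartite, and a chain that never holds is periodic.

**How the distances compare.** Total variation is at most separation, because $\|\mu-\pi\|_{TV}=\sum_z(\pi(z)-\mu(z))^+\le\sum_z\pi(z)\max_{z'}(1-\mu(z')/\pi(z'))$. Separation is at most $d_\infty$. Also $\|P^t(x,\cdot)-\pi\|_{TV}=\frac12\sum_z\pi(z)|2^nP^t(x,z)-1|\le\frac12d_\infty(t)$. Finally, $d_\infty$ is non-increasing, since $2^nP^{t+1}(x,z)-1=\sum_wP(x,w)\,(2^nP^t(w,z)-1)$ is an average of numbers of modulus at most $d_\infty(t)$.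

**Proof of Proposition C.** After $t$ steps from $x$ the chain lies in the Hamming ball $B(x,t)$. If $t<n/2$, this ball is disjoint from the ball of the same radius around the antipode $\bar x$, so $|B(x,t)|\le2^{n-1}$, and $\|P^t(x,\cdot)-\pi\|_{TV}\ge1-|B(x,t)|2^{-n}\ge\frac12>\frac14$. If $t<n$, then $P^t(x,\bar x)=0$, so the separation is $1$ and $d_\infty(t)\ge1$. $\square$

## 2. Small cubes, coupon collecting, and long cycles

For $n=1$ an admissible matrix is $\begin{pmatrix}1-p&p\\p&1-p\end{pmatrix}$, which is always symmetric. With $p=\frac12$ it is uniform after one step. So "non-reversible" only makes sense for $n\ge2$.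

For $n=2$ the cube is a 4-cycle. The lazy simple random walk (hold with probability $\frac12$, each neighbor with probability $\frac14$) has law $(\frac12,\frac14,\frac14,0)$ after one step, at distance $\frac14$ from uniform. So $t_{mix}=1=n/2$, the value in Proposition C. The lazy rotation (hold or advance along the cycle, each with probability $\frac12$) has laws $(\frac12,\frac12,0,0)$ and $(\frac14,\frac12,\frac14,0)$ after one and two steps, at distances $\frac12$ and $\frac14$, so $t_{mix}=2$.

For general $n$, lazy simple random walk is the same as: choose a coordinate uniformly and replace it by a fair bit. Once every coordinate has been chosen, the state is exactly uniform. The probability that some coordinate has not been chosen by time $t$ is at most $n(1-\frac1n)^t\le ne^{-t/n}$, so $t_{mix}\le\lceil n\ln(4n)\rceil$. In this argument the logarithm is the price of not knowing which coordinates have been done.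

Non-reversibility alone does not help. Suppose a chain advances along a cycle of length $L$ with probability $\frac12$ and holds otherwise. After $t$ steps it has advanced $\mathrm{Bin}(t,\frac12)$ times, with variance $t/4$, so by Chebyshev it lies with probability at least $\frac34$ in a set of at most $2\sqrt t+1$ positions. Hence
$$\text{the distance from uniform is at least }\tfrac34-\tfrac14=\tfrac12\quad\text{as long as}\quad 2\sqrt t+1\le L/4. \tag{1}$$
For a Hamiltonian cycle of $Q_n$ we have $L=2^n$, and the time needed is exponential in $n$. We shall need (1) again, with a much shorter cycle.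

## 3. Refreshing in order, and the obstacle of Hamming distance two

If the rule could depend on time, there would be nothing to do: at step $i$, replace coordinate $i$ by a fair bit. After $n$ steps the state is exactly uniform. A time-homogeneous chain must carry the time in its state. A sensible person sets aside $m\approx\log_2n$ coordinates $g$ for a clock that runs through $0,1,\dots,M-1$ with $M=2^m$, leaves the rest as data bits $y_1,\dots,y_N$, and at clock value $c$ refreshes the data bit assigned to $c$.

The clock itself can be run by single flips.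

**Definition (cyclic Gray code).** The reflected Gray code $\gamma:\mathbb Z_M\to Q_m$, $M=2^m$, is defined by $\gamma=(0,1)$ for $m=1$. The code for $m+1$ lists the code for $m$ with a top bit $0$ added, followed by the code for $m$ in reverse order with a top bit $1$ added.

For $m=2$, writing the top bit first, it is $00,01,11,10$. It is a bijection, and cyclically consecutive words differ in one bit. We write $\gamma(c)\oplus\gamma(c+1)=e_{\kappa(c)}$, where $e_1$ is the lowest bit. For $m=2$, $\kappa(0),\dots,\kappa(3)=1,2,1,2$. We also use:

**Fact.** For even $c$, $\kappa(c)=1$.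

This is clear for $m=1$. For the step from $m$ to $m+1$, the changes at $c=M-1$ and $c=2M-1$ are in the top bit, and these $c$ are odd. For $c<M-1$ the change is the old one. For $c=M+r$ with $0\le r\le M-2$, it is the change of the old code between $M-2-r$ and $M-1-r$, and $M-2-r$ is even when $c$ is.

**Where the plan stops.** At clock value $c$ the chain has to advance the clock, which flips one bit of $g$, and also flip $y_i$ with probability $\frac12$. When the coin says "flip", the move changes two coordinates.

The obvious repair is to split the move: at clock value $c=i$, flip $y_i$ with probability $\frac12$, otherwise advance the clock. This is doubly stochastic. But the number $G$ of flips of $y_i$ during one visit has $P(G=j)=2^{-j-1}$, so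
$$E(-1)^G=\sum_{j\ge0}2^{-j-1}(-1)^j=\tfrac13 ,$$
and the bit is not refreshed. Its bias is only divided by $3$. At the end of $k$ complete passes the data are independent bits, with $E(-1)^{y_i\oplus y_i(0)}=3^{-k}$. Let $W=\sum_i(-1)^{y_i\oplus y_i(0)}$. It has mean $N3^{-k}$ and variance at most $N$ at that moment, while under the uniform law it has mean $0$ and variance $N$. Using the event $W>N3^{-k}/2$ and Chebyshev on both sides, the data are at distance at least $1-8\cdot9^k/N$ from uniform. So at the end of the $k$-th pass they are at distance at least $\frac12$ as long as $9^k\le N/16$. It takes at least order $\log N$ passes, each of at least $M$ steps, for the end-of-pass law of the data to become close to uniform, and the logarithm is back. We need a *fair* coin and an advance of the clock in the *same* single flip.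

## 4. A clock stored in parities

Let the clock be read not from $g$ alone but from parities of several coordinates, and choose the parities so that the flip of $y_i$ is itself an advance of the clock.

Suppose $y_i$ is to be refreshed at clock position $p_i$. There the clock word must change by $e_{\kappa(p_i)}$. So we let $y_i$ contribute to bit $\kappa(p_i)$ of the clock word:
$$c(x)=\gamma^{-1}\Bigl(g\oplus\bigoplus_iy_i\,e_{\kappa(p_i)}\Bigr).$$
When $c(x)=p_i$, flipping $g_{\kappa(p_i)}$ advances the clock and leaves $y$ alone, while flipping $y_i$ advances the clock and flips $y_i$. Both are single flips. Tossing a fair coin between them advances the clock with certainty and refreshes $y_i$ perfectly. One column per data bit is enough because $y_i$ is flipped only at position $p_i$. Moreover $(g,y)\mapsto(c,y)$ is a bijection, since $g=\gamma(c)\oplus\bigoplus_iy_ie_{\kappa(p_i)}$.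

**Example in $Q_3$.** Take $m=2$, $M=4$, one data bit with $p_1=0$, so $\kappa(p_1)=1$, and write states as $(g_2g_1;y)$. The clock word is $(g_2,\,g_1\oplus y)$. From $(00;0)$, where $c=0$, flip $g_1$ or $y$, reaching $(01;0)$ or $(00;1)$. Both have clock word $01$, so $c=1$. Then $g_2$ is flipped: $(11;0)$ or $(10;1)$, word $11$. Then $g_1$: $(10;0)$ or $(11;1)$, word $10$. Then $g_2$: $(00;0)$ or $(01;1)$, word $00$. After four steps the law is uniform on the two states with $c=0$.

The data are now refreshed in one lap of the clock. What remains is to randomize the clock, which in this example is deterministic. Ticking with probability $\frac12$ and holding otherwise does not suffice: by (1) with $L=M$ the clock is at distance at least $\frac12$ from uniform as long as $2\sqrt t+1\le M/4$, so it needs time of order $M^2\ge n^2$. The number of ticks must fluctuate by order $M$, not $\sqrt M$, in time $O(M)$. For Theorem A one extra on/off coordinate, switched at rate $1/M$, achieves this.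

One standard fact is used for both theorems.

**Lemma 1 (Doeblin).** Let $Q$ be a stochastic matrix on a finite set with stationary law $\mu>0$, let $\Pi$ be the matrix with all rows $\mu$, and suppose $Q^{t_1}(v,w)\ge\delta\mu(w)$ for all $v,w$, with $0<\delta<1$. Then $Q^{kt_1}=(1-(1-\delta)^k)\Pi+(1-\delta)^kB^k$ for all $k\ge0$, with $B$ a stochastic matrix. Hence separation and total variation distance at time $kt_1$ are at most $(1-\delta)^k$.

**Proof.** Put $B=(Q^{t_1}-\delta\Pi)/(1-\delta)$. It has nonnegative entries, row sums $1$, and $\mu B=\mu$. So $\Pi B=B\Pi=\Pi=\Pi^2$. Multiplying the formula for $k$ by $\delta\Pi+(1-\delta)B$ gives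
$$\bigl[(1-(1-\delta)^k)+\delta(1-\delta)^k\bigr]\Pi+(1-\delta)^{k+1}B^{k+1},$$
and the bracket is $1-(1-\delta)^{k+1}$. The formula shows $Q^{kt_1}(v,w)\ge(1-(1-\delta)^k)\mu(w)$, which is the separation bound, and total variation is at most separation. $\square$

## 5. An on/off coordinate: proof of Theorem A

Let $n\ge5$, $m=\lceil\log_2n\rceil$, $M=2^m\ge8$ and $N=n-m-1$. Then $1\le N<n\le M$. Write
$$x=(a,g,y)\in Q_1\times Q_m\times Q_N,\qquad c(x)=\gamma^{-1}\Bigl(g\oplus\bigoplus_{i=1}^Ny_i\,e_{\kappa(i-1)}\Bigr)\in\mathbb Z_M,\qquad\lambda=\frac1M .$$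
So $p_i=i-1$, and $a$ does not enter the clock. The map $x\mapsto(a,c,y)$ is a bijection. From $x$ with $c=c(x)$ the chain moves as follows.

* If $a=1$: flip $a$ with probability $\lambda$, else hold.
* If $a=0$: flip $a$ with probability $\lambda$. With probability $1-\lambda$ *tick*: if $0\le c\le N-1$, flip $g_{\kappa(c)}$ or $y_{c+1}$, each with conditional probability $\frac12$; if $c\ge N$, flip $g_{\kappa(c)}$.

**Step 1: admissibility.** We check that the moves are legal and the uniform law is stationary. Every move flips one coordinate or holds. In the coordinates $(a,c,y)$, flipping $g_{\kappa(c)}$ takes $(c,y)$ to $(c+1,y)$. Flipping $y_{c+1}$ also changes the clock word by $e_{\kappa(c)}$, so it takes $(c,y)$ to $(c+1,y\oplus e_{c+1})$. The inflow to $(0,c,y)$ is $\lambda$ from $(1,c,y)$, plus the inflow by ticks. If $1\le c\le N$, the ticks come from $(0,c-1,y)$ and $(0,c-1,y\oplus e_c)$, each with probability $\frac{1-\lambda}2$. Otherwise they come from $(0,c-1,y)$ alone, with probability $1-\lambda$; this includes $c=0$, because $M-1\ge N$. The total is $1$. The inflow to $(1,c,y)$ is $\lambda$ from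 $(0,c,y)$ plus $1-\lambda$ from holding. So $P$ is doubly stochastic. It is not symmetric: a tick moves $c$ to $c+1$, and no move takes $c+1$ back to $c$ since $M\ge8$.

**Step 2: the data are uniform after $M$ ticks.** This step reduces everything to the pair $(a,c)$. That pair is an autonomous chain: its transition probabilities do not involve $y$, and at a tick from $c=i-1$, $i\le N$, an independent fair coin decides whether $y_i$ flips. Let $S_t$ be the number of ticks up to time $t$, so $c_t=c_0+S_t$. Condition on the $(a,c)$-path and suppose $S_t\ge M$. Then every clock position has been ticked, so each $y_i(t)$ is $y_i(0)$ plus a nonempty sum mod $2$ of fair coins, and different $i$ use different coins. Hence $y(t)$ is conditionally uniform on $Q_N$. For $z=(a',c',y')$, let $s$ be the unique integer in $[M,2M-1]$ with $s\equiv c'-c_0\pmod M$. On $\{S_t=s\}$ the clock is at $c'$ at time $t$, so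
$$P^t(x,z)\ge2^{-N}\,P(S_t=s,\ a_t=a').\tag{2}$$

**Step 3: every tick count in $[M,2M-1]$ has probability of order $1/M$.** This is where the on/off coordinate does its work. The process $a$ is a two-state chain that switches with probability $\lambda$ at each step, and $S_t$ is its number of $0\to0$ transitions. Take $t=3M$ and $s\in[M,2M-1]$, and count only paths with $s$ transitions $0\to0$ and one or two switches.

* If $a_0\ne a'$, use one switch. There are $t-1-s\ge M$ transitions $1\to1$, there is exactly one such path, and its probability is $\lambda(1-\lambda)^{t-1}\ge\frac1M(1-\lambda)^t$.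
* If $a_0=a'=0$, use two switches. The $s$ transitions $0\to0$ are split between the first and the last run in $s+1$ ways, and the middle run has $t-2-s\ge M-1\ge0$ transitions $1\to1$. The probability is $(s+1)\lambda^2(1-\lambda)^{t-2}\ge\frac1M(1-\lambda)^t$.
* If $a_0=a'=1$, use two switches. The $t-2-s$ transitions $1\to1$ are split between the first and the last run in $t-1-s\ge3M-1-(2M-1)=M$ ways. The probability is at least $M\lambda^2(1-\lambda)^{t-2}\ge\frac1M(1-\lambda)^t$.

Since $(1-1/M)^M$ is increasing in $M$ and $M\ge8$, in all cases
$$P(S_{3M}=s,\ a_{3M}=a')\ge\frac1M\Bigl(1-\frac1M\Bigr)^{3M}\ge\frac1M\Bigl(\frac78\Bigr)^{24}\ge\frac{0.04}M .$$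
The choice $3M$ is now visible: at least $M$ ticks refresh the data, a window of $M$ tick counts reaches every clock position, and $M$ further steps leave room for the splitting in the last case.

**Step 4: conclusion.** We combine the bounds and iterate. Since $n=1+m+N$, $2^n=2M\,2^N$, and (2) gives $P^{3M}(x,z)\ge2^{-N}\frac{0.04}M=0.08\cdot2^{-n}=\frac2{25}\pi(z)$. By Lemma 1 with $\delta=\frac2{25}$, separation and total variation at time $3Mk$ are at most $(23/25)^k$. Since $(0.92)^{17}<0.243<\frac14$, $t_{mix}\le51M\le102n$. $\square$

For $n\le4$, any fixed irreducible aperiodic admissible chain will do without affecting $O(n)$: the lazy simple random walk, or the lazy rotation along the Gray code cycle of $Q_n$. The latter is not symmetric for $n\ge2$.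

## 6. Why this chain is slow in $L^\infty$, and why two speeds alone do not suffice

In the chain above the process can sit still. If $a=1$ at $x$, then $P^t(x,x)\ge(1-\frac1M)^t\ge e^{-2t/M}$, where we used $1-u\ge e^{-2u}$ for $0\le u\le\frac12$. So $d_\infty(t)\ge2^ne^{-2t/M}-1$, which exceeds $1$ for all $t<\frac{\ln2}2(n-1)M$. In $L^\infty$ the chain needs time of order at least $n^2$. Total variation does not see this exponentially unlikely event, but $d_\infty$ divides by $2^{-n}$.

The clock must therefore never stop for long, and its tick count must still fluctuate by order $M$. Replace on/off by *two speeds*: a coordinate $d$ selects tick probability $f_0=\frac12$ or $f_1=\frac14$, and $d$ is resampled from time to time. Suppose it is resampled once per lap, at position $0$, with value $d$ having probability $q_d>0$. Given the speeds, a lap is a sum of $M$ independent geometric times of mean $2$ or of mean $4$, with total mean $2M$ or $4M$ and variance at most $12M$. So the time of the $k$-th return has, given the speeds, mean a multiple of $2M$ and variance at most $12kM$. By Chebyshev it is farther than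 $M^{2/3}$ from that multiple with probability at most $12kM^{-1/3}$. Hence for a fixed constant $C$, the expected number of returns before time $CM$ that are not within $M^{2/3}$ of a multiple of $2M$ tends to $0$. We would need every time $s$ in some window of length of order $M$ at scale $M$ to be a return time with probability of order $1/M$, and that fails.

In Fourier terms, let $T$ be the lap time. At frequency $\xi=\pi/M$ the phases of the two speeds differ by about $M\xi(4-2)=2\pi$, so they line up and $|Ee^{i\xi T}|$ stays near $1$. If $d$ is resampled every $\ell$ positions, the two phases over one stretch differ by about $2\ell\xi$. Cancellation at frequency $\xi$ is good when $2\ell\xi$ is comparable to $\pi$ and not near $2\pi$, and it is poor when $\ell\xi$ is tiny. One length $\ell$ serves one scale of frequencies. So we use resampling stretches of many lengths, $M/4,M/16,M/64,\dots$, enough of each length to give decay, and stop at length about $M^{1/4}$, where the randomness of the individual geometric times takes over.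

## 7. The two-speed clock with resets at many scales

Let $n$ be large; "large" will always mean larger than an absolute constant. Let
$$m=\lceil\log_2n\rceil+1,\quad M=2^m\in[2n,4n),\quad N=n-m-1,\quad J=\lfloor3m/8\rfloor .$$

**Resets.** Partition the cycle $\mathbb Z_M$ into consecutive intervals: for each $1\le j\le J$, $2^j$ intervals of length $L_j=M4^{-j}$, and one further interval of length $M2^{-J}$. The total length is $\sum_{j=1}^JM2^{-j}+M2^{-J}=M$. The shortest length is $L_J=2^{m-2J}$. From $\frac{3m}8-1<J\le\frac{3m}8$ we get
$$M^{1/4}\le L_J<4M^{1/4},\tag{3}$$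
and since $m-2J\ge m/4>0$, all lengths are even. There are $R=2^{J+1}-1$ intervals. Let $0=a_0<a_1<\dots<a_R=M\equiv0$ be their boundaries, so that interval $r$ is $\{a_{r-1}+1,\dots,a_r\}$, and let $A=\{a_1,\dots,a_R\}\ni0$ be the set of *reset positions*. All resets are even, so $\kappa=1$ there. For $m\ge4$, $R<2^{3m/8+1}\le M/2$, hence $M-R\ge M/2\ge n\ge N$, and we may choose distinct non-reset *data positions* $p_1,\dots,p_N$.

For instance, with $m=8$ we have $M=256$, $J=3$: two intervals of length $64$, four of length $16$, eight of length $4$ and one of length $32$, and indeed $128+64+32+32=256$.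

**States.** Write $x=(g,d,y)\in Q_m\times Q_1\times Q_N$ and
$$c(x)=\gamma^{-1}\Bigl(g\oplus d\,e_1\oplus\bigoplus_iy_i\,e_{\kappa(p_i)}\Bigr).$$
The map $x\mapsto(c,d,y)$ is a bijection. The coordinate $d$ may be flipped at many positions, so it must contribute to the same clock bit at all of them; this is why all resets were placed at even positions.

**Transitions.** Let $f_0=\frac12$, $f_1=\frac14$, and $q_d=f_d/(f_0+f_1)$, so $q_0=\frac23$, $q_1=\frac13$. From $(c,d,y)$ hold with probability $1-f_d$. With probability $f_d$ tick:

* if $c=p_i$: flip $g_{\kappa(c)}$ or $y_i$, each with conditional probability $\frac12$;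
* if $c\in A$: flip $g_1$ with conditional probability $q_d$, or $d$ with conditional probability $q_{1-d}$;
* otherwise flip $g_{\kappa(c)}$.

**Step 1: admissibility.** We check single flips and double stochasticity. All moves are single flips, and all ticks send $c\to c+1$. A tick from $p_i$ refreshes $y_i$ by an independent fair coin. A tick from a reset gives $d$ a new value: it keeps $d$ with probability $q_d$ and changes it with probability $q_{1-d}$, so the new value has law $q$ whatever the old one was. The inflow to $(c,d,y)$ is $1-f_d$ from holding, plus the inflow by ticks from position $c-1$. If $c-1\notin A$, this is $f_d$, arriving from one state or in two halves $\frac{f_d}2$. If $c-1\in A$, it is $\sum_{d''}f_{d''}q_d=f_d$. So the chain is doubly stochastic; this is what forces $q_d\propto f_d$. It is not symmetric, because the clock only moves forward.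

**Step 2: reduction to the clock.** We show that only the pair $(c,d)$ matters. It is an autonomous chain on $V=\mathbb Z_M\times\{0,1\}$; call its matrix $\mathsf Q$. The inflow computation of Step 1 without $y$ shows that $\mathsf Q$ is doubly stochastic, so its uniform law $\pi_V=\frac1{2M}$ is stationary. Let $U_t$ be the number of ticks by time $t$. Each step ticks with probability at least $\frac14$ whatever the past, so $U_t$ stochastically dominates $\mathrm{Bin}(t,\frac14)$. As in Section 5, given a clock path with $U_t\ge M$, $y(t)$ is uniform on $Q_N$. For $z=(w,y)$ with $w\in V$, and $v$ the clock state of $x$, the contributions of $\{U_t\ge M\}$ to $P^t(x,z)$ and to $2^{-N}\mathsf Q^t(v,w)$ agree, and the contributions of $\{U_t<M\}$ both lie in $[0,P(U_t<M)]$. Hence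
$$|P^t(x,z)-2^{-N}\mathsf Q^t(v,w)|\le P(U_t<M)\le e^{-t/32}\qquad(t\ge8M).$$
The last inequality is the Chernoff bound $P(X\le\mu/2)\le e^{-\mu/8}$ for a binomial $X$ of mean $\mu=t/4$; here $M\le t/8=\mu/2$. As $2^n=2M\,2^N$,
$$d_\infty(t)\le\max_{v,w}|2M\,\mathsf Q^t(v,w)-1|+2^ne^{-t/32}\qquad(t\ge8M).\tag{4}$$
Because the clock never stops for long, the error is now exponentially small in $t$, and at $t\ge44n$ it beats $2^n$. It remains to show that the clock chain, with only $2M$ states, mixes in relative sense in time $O(M)$.

**Step 3: renewals.** We describe the clock by its laps. Call $s\ge1$ a *renewal* if the step into time $s$ is a tick from position $0$. Just after a renewal the clock is at position $1$, with $d$ of law $q$ independent of the past. So the times between renewals are independent copies of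
$$T=\sum_{r=1}^RT_r,$$
where the $T_r$ are independent and $T_r$ is a sum of $\ell_r$ (the length of interval $r$) independent $\mathrm{Geom}(f_{d_r})$ variables on $\{1,2,\dots\}$, with $d_r\sim q$. Indeed $d$ is constant while the clock crosses interval $r$, and it is resampled at the tick from $a_r$. Clearly $T\ge M$, and $ET=M(\frac23\cdot2+\frac13\cdot4)=\frac83M$.

## 8. Decay of the characteristic function of a lap

Let $\varphi(\xi)=Ee^{i\xi T}$.

**Lemma 2.** There are absolute $K,M_0$ with $|\varphi(\xi)|\le K(M|\xi|)^{-3}$ for $0<|\xi|\le\pi$ and $M\ge M_0$.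

**Proof.** Since $\varphi(-\xi)=\overline{\varphi(\xi)}$, let $\xi>0$. The characteristic function of $\mathrm{Geom}(f)$ is $\psi_f(\xi)=\frac{fe^{i\xi}}{1-(1-f)e^{i\xi}}$, so $\varphi=\prod_r\varphi_{\ell_r}$ with
$$\varphi_\ell=q_0\psi_{1/2}^\ell+q_1\psi_{1/4}^\ell .$$
Put $\xi_0=\frac{\pi}{8M^{1/4}}$. The three ranges below use three different sources of decay, and $K$ is the largest of the three constants that arise.

**Range $\xi_0\le\xi\le\pi$.** Here the individual geometric variables suffice. We have
$$|\psi_f|^{-2}=\frac{1+(1-f)^2-2(1-f)\cos\xi}{f^2}=1+\frac{2(1-f)(1-\cos\xi)}{f^2}.$$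
The factor $2(1-f)/f^2$ is $4$ for $f=\frac12$ and $24$ for $f=\frac14$. With $1-\cos\xi\ge2\xi^2/\pi^2$ this gives $|\psi_f|^{-2}\ge1+4(1-\cos\xi)\ge1+0.8\xi^2$. Put $u=0.8\xi^2\le7.9$. Then $\ln(1+u)\ge\frac u{1+u}\ge\frac{0.8\xi^2}{8.9}$, so $|\psi_f|\le e^{-0.4\xi^2/8.9}\le e^{-\xi^2/25}$. Since the lengths sum to $M$,
$$|\varphi|\le e^{-M\xi^2/25}\le e^{-M\xi_0^2/25}=e^{-\pi^2\sqrt M/1600}\le K(\pi M)^{-3}\le K(M\xi)^{-3}$$
for a suitable $K$, because $M^3e^{-\pi^2\sqrt M/1600}$ is bounded.

**Range $\frac\pi{2M}\le\xi<\xi_0$.** Here the reset intervals of the right length produce cancellation. Since $L_{j+1}=L_j/4$, the intervals $[\frac\pi{8L_j},\frac\pi{2L_j})$, $1\le j\le J$, fit end to end. They start at $\frac\pi{8L_1}=\frac\pi{2M}$ and end at $\frac\pi{2L_J}$, which exceeds $\xi_0$ by (3). So for some $j$, with $\ell=L_j$,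
$$\tfrac\pi4\le2\ell\xi<\pi .$$
The denominator $1-(1-f)e^{i\xi}$ has positive real part, so an argument of $\psi_f$ is
$$\theta_f(\xi)=\xi+\arctan\frac{(1-f)\sin\xi}{1-(1-f)\cos\xi}.$$
This is an odd real-analytic function with $\theta_f'(0)=1+\frac{1-f}f=\frac1f$. Hence there is an absolute $K_0$ with $|\theta_f(\xi)-\xi/f|\le K_0|\xi|^3$ for $|\xi|\le1$ and $f\in\{\frac12,\frac14\}$. Note $\xi_0\le1$. Let $\Delta=\ell(\theta_{1/4}-\theta_{1/2})$ be the phase difference of the two terms of $\varphi_\ell$. Then
$$|\Delta-2\ell\xi|\le2K_0\ell\xi^3=2K_0(\ell\xi)\xi^2\le\pi K_0\xi_0^2\le\tfrac\pi{20}$$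
for $M$ large. So $\Delta\in[\frac\pi5,\frac{21\pi}{20}]$ and $\cos\Delta\le\cos\frac\pi5$. With $\rho_0=|\psi_{1/2}|^\ell$ and $\rho_1=|\psi_{1/4}|^\ell$, both at most $1$,
$$|\varphi_\ell|^2=q_0^2\rho_0^2+q_1^2\rho_1^2+2q_0q_1\rho_0\rho_1\cos\Delta .$$
If $\cos\Delta<0$, this is at most $\frac49+\frac19=\frac59$. Otherwise it is at most $\frac59+\frac49\cos\frac\pi5=1-\frac49(1-\cos\frac\pi5)<0.92$. So $|\varphi_\ell|\le\eta:=\sqrt{0.92}$. There are $2^j$ intervals of this length, and $4^j=M/\ell>2M\xi/\pi$ because $\ell\xi<\frac\pi2$. All other factors have modulus at most $1$, so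
$$|\varphi(\xi)|\le\eta^{2^j}\le\eta^{\sqrt{2M\xi/\pi}}\le K(M\xi)^{-3}$$
for a suitable $K$, since $v^3\eta^{\sqrt{2v/\pi}}$ is bounded for $v>0$.

**Range $0<\xi<\frac\pi{2M}$.** Here nothing is needed: $|\varphi|\le1\le K(M\xi)^{-3}$ if $K\ge(\pi/2)^3$. $\square$

**Consequence.** Let $h(s)=P(T=s)$. Fourier inversion $h(s)=\frac1{2\pi}\int_{-\pi}^\pi e^{-is\xi}\varphi(\xi)\,d\xi$ and $|e^{-i\xi}-1|\le|\xi|$ give, with $|\varphi|\le\min(1,K(M|\xi|)^{-3})$ and the substitution $v=M\xi$,
$$h(s)\le\frac1{2\pi}\int_{-\pi}^\pi|\varphi|\,d\xi\le\frac1{\pi M}\int_0^\infty\min(1,Kv^{-3})\,dv=\frac{C_2}M,\tag{5}$$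
$$|h(s+1)-h(s)|\le\frac1{2\pi}\int_{-\pi}^\pi|\xi||\varphi|\,d\xi\le\frac1{\pi M^2}\int_0^\infty v\min(1,Kv^{-3})\,dv=\frac{C_3}{M^2},\tag{6}$$
with absolute constants. The exponent $3$ makes the second integral converge. In words, the lap time has a density of height at most order $1/M$ which varies slowly on scale $M$.

## 9. Renewal probabilities of order $1/M$

Let $S_k$ be a sum of $k$ independent copies of $T$, $S_0=0$, and $u(s)=\sum_{k\ge0}P(S_k=s)$. Started just after a renewal, $u(s)$ is for $s\ge1$ the probability that time $s$ is a renewal, and $u(0)=1$.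

**Lemma 3.** There are absolute constants $C_1\ge22$ (an integer) and $C_u,c_u>0$ such that, for $M$ large, $u(s)\le C_u/M$ for $1\le s\le C_1M$, and $u(s)\ge c_u/M$ for $(C_1-16)M\le s\le C_1M$.

**Proof.**

**Step 1: one lap hits an interval.** We find a stretch of length of order $M$ on which $h$ is at least of order $1/M$. By Markov and $ET=\frac83M$, $P(T\le\frac{16}3M)\ge\frac12$. Since $T\ge M$, this mass sits on at most $\frac{13}3M+1\le\frac{16}3M$ integers, so some integer $s_0\in[M,\frac{16}3M]$ has $h(s_0)\ge\frac12\cdot\frac3{16M}=\frac3{32M}$. Put $\beta=\min(1,\frac3{64C_3})$. By (6), for $|s-s_0|\le\beta M$ we have $|h(s)-h(s_0)|\le\beta M\cdot\frac{C_3}{M^2}\le\frac3{64M}$, so $h(s)\ge\frac3{64M}$.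

**Step 2: $k$ laps hit a longer interval.** We claim that for each $k\ge1$ there is an absolute $c_k>0$ with
$$P(S_k=s)\ge\frac{c_k}M\quad\text{whenever}\quad|s-ks_0|\le\tfrac12k\beta M,\tag{7}$$
for $M\ge4/\beta$. For $k=1$ take $c_1=\frac3{64}$. For the step from $k$ to $k+1$, let $e=s-(k+1)s_0$ with $|e|\le\frac12(k+1)\beta M$. If the integer $\rho$ satisfies $|\rho|\le\beta M$ and $|e-\rho|\le\frac12k\beta M$, then $h(s_0+\rho)\ge\frac3{64M}$ and $P(S_k=s-s_0-\rho)\ge\frac{c_k}M$. The two conditions describe intervals of lengths $2\beta M$ and $k\beta M$ with centers $|e|$ apart. Their intersection has length at least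
$$\min\bigl(2\beta M,\ k\beta M,\ \beta M+\tfrac12k\beta M-|e|\bigr)\ge\tfrac12\beta M ,$$
so it contains at least $\frac12\beta M-1\ge\frac14\beta M$ integers. Summing over them,
$$P(S_{k+1}=s)\ge\frac{\beta M}4\cdot\frac3{64M}\cdot\frac{c_k}M=\frac{3\beta}{256}\cdot\frac{c_k}M,$$
so $c_{k+1}=\frac{3\beta}{256}c_k$ works.

**Step 3: the intervals overlap from some $k_0$ on.** This gives the lower bound for every $s$ in the window. Let $k_0=\lceil\frac{16}{3\beta}\rceil$ and $C_1=16+6k_0\ge22$. Write $I_k=[k(s_0-\frac{\beta M}2),\,k(s_0+\frac{\beta M}2)]$. For $k\ge k_0$ we have $s_0\le\frac{16}3M\le k\beta M$, hence $(k+1)(s_0-\frac{\beta M}2)\le k(s_0+\frac{\beta M}2)$, which says that $I_k$ and $I_{k+1}$ overlap. So every $s\ge k_0s_0$ lies in some $I_k$ with $k\ge k_0$. If $(C_1-16)M\le s\le C_1M$, then $s\ge6k_0M\ge k_0s_0$, so $s\in I_k$ for some such $k$. Since $s_0-\frac{\beta M}2\ge\frac M2$, we get $k\le2s/M\le2C_1$. By (7), $u(s)\ge c_u/M$ with $c_u=\min_{1\le k\le2C_1}c_k$.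

**Step 4: the upper bound.** Few laps fit into time $C_1M$. For $1\le s\le C_1M$ only $1\le k\le C_1$ contribute to $u(s)$, as $S_k\ge kM$. Conditioning on the other $k-1$ laps, $P(S_k=s)\le\max_{s'}h(s')\le C_2/M$. So $C_u=C_1C_2$ works. $\square$

## 10. Two-sided bounds for the clock and the end of the proof of Theorem B

**Lemma 4.** With $t_1=C_1M$ there are absolute $0<c_*<1<C_*<\infty$ with
$$\frac{c_*}{2M}\le\mathsf Q^{t_1}(v,w)\le\frac{C_*}{2M}\qquad\text{for all }v,w\in V\quad(M\text{ large}).$$

**Proof.**

**Step 1: decomposition at the last renewal.** We express $\mathsf Q^t$ through $u$. Let $F$ be the first renewal time from $v$. It is a sum of at most $M$ holding times, each of which, given the successive values of $d$, is geometric with parameter at least $\frac14$. Let $G_w(r)$ be the probability, starting just after a renewal, of being at $w$ at time $r$ with no renewal in $(0,r]$. For $w=(p,d)$, the sum $\sum_{r\ge0}G_w(r)$ is the expected time spent at $w$ in one lap. With probability $q_d$ the speed label at $p$ is $d$, and then the mean time spent there is $1/f_d$. So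
$$\sum_{r\ge0}G_w(r)=\frac{q_d}{f_d}=\frac1{f_0+f_1}=\frac43 .$$
Splitting according to the first renewal and the last renewal up to time $t$,
$$\mathsf Q^t(v,w)=P_v(F>t,\ \text{at }w\text{ at time }t)+\sum_{r_1+s+r=t}P_v(F=r_1)\,u(s)\,G_w(r).\tag{8}$$

**Step 2: lower bound.** We keep only the terms of (8) with $r_1,r\le8M$. As $EF\le4M$, Markov gives $P(F\le8M)\ge\frac12$. Next, $\sum_{r\le8M}G_w(r)$ is at least the probability that $w=(p,d)$ is visited in the lap by time $8M$. The speed label of the interval containing $p$ is $d$ with probability $q_d$. Given this, the arrival time at $p$ is a sum of fewer than $M$ holding times of mean at most $4$, so by Markov it is at most $8M$ with probability at least $\frac12$. Hence the sum is at least $\frac12q_d\ge\frac16$. For $t=t_1$ and $r_1,r\le8M$ we have $s=t_1-r_1-r\in[(C_1-16)M,C_1M]$, so $u(s)\ge c_u/M$ by Lemma 3, and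
$$\mathsf Q^{t_1}(v,w)\ge\frac{c_u}M\cdot\frac12\cdot\frac16=\frac{c_u/6}{2M} .$$
So $c_*=c_u/6$ works; it is less than $1$ since $c_u\le c_1=\frac3{64}$.

**Step 3: upper bound.** The terms of (8) with $s\ge1$ are controlled by $u\le C_u/M$, the rest by Chebyshev. In the former, $s$ is determined by $(r_1,r)$, so they contribute at most $\frac{C_u}M\sum_{r_1}P(F=r_1)\sum_rG_w(r)\le\frac43\cdot\frac{C_u}M$. The first term of (8) is at most $P(F>t_1)$. The terms with $s=0$ add up to at most the probability that $F$ plus the following lap time exceeds $t_1$. Both $F$ and this sum consist of at most $2M$ holding times, so they are stochastically dominated by a sum $X$ of $2M$ independent $\mathrm{Geom}(\frac14)$ variables. A $\mathrm{Geom}(\frac14)$ variable has mean $4$ and variance $12$, so $EX=8M$ and $\mathrm{Var}X=24M$. As $t_1\ge16M$,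
$$P(X\ge t_1)\le\frac{24M}{(8M)^2}=\frac3{8M}.$$
Altogether $\mathsf Q^{t_1}(v,w)\le\frac1M\bigl(\frac43C_u+\frac34\bigr)$, so $C_*=\frac83C_u+\frac32>1$ works. $\square$

**Proof of Theorem B.**

**Step 1: from total variation to relative error.** We upgrade Doeblin's bound by one more application of Lemma 4. By Lemma 1 with $\delta=c_*$, $\|\mathsf Q^{jt_1}(v,\cdot)-\pi_V\|_{TV}\le(1-c_*)^j$ for all $j\ge0$. Since $\pi_V\mathsf Q^{t_1}=\pi_V$, for $k\ge1$
$$|\mathsf Q^{kt_1}(v,w)-\pi_V(w)|\le\sum_{v'}|\mathsf Q^{(k-1)t_1}(v,v')-\pi_V(v')|\,\mathsf Q^{t_1}(v',w)\le2(1-c_*)^{k-1}\,C_*\,\pi_V(w).$$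

**Step 2: back to the cube.** We insert this in (4). Since $C_1\ge22$ and $M\ge2n$, $kt_1\ge22kM\ge44kn$, and in particular $kt_1\ge8M$. So for $k\ge1$,
$$d_\infty(kt_1)\le2C_*(1-c_*)^{k-1}+e^{(\ln2-44k/32)n}\le2C_*(1-c_*)^{k-1}+e^{-0.68kn},$$
where we used $\ln2\le k\ln2$ and $\frac{44}{32}-\ln2>0.68$.

**Step 3: the time for accuracy $\varepsilon$.** We choose $k$. Let $\varepsilon\in(0,1)$. Both $2C_*(1-c_*)^{k-1}\le\frac\varepsilon2$ and $e^{-0.68k}\le\frac\varepsilon2$ hold as soon as
$$k\ge1+\frac{\log(4C_*)+\log(1/\varepsilon)}{\log(1/(1-c_*))}\quad\text{and}\quad k\ge\frac{\log2+\log(1/\varepsilon)}{0.68} .$$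
So they hold for $k=\lceil b(1+\log(1/\varepsilon))\rceil$ with an absolute $b$. As $t_1=C_1M\le4C_1n$, we have $kt_1\le4C_1(b+1)\,n\,(1+\log(1/\varepsilon))$. Since $d_\infty$ is non-increasing, $d_\infty(t)\le\varepsilon$ for all $t\ge4C_1(b+1)\,n\,(1+\log(1/\varepsilon))$. This proves the theorem for all $n\ge n_0$, with $n_0$ absolute.

**Step 4: the finitely many remaining $n$.** We only have to enlarge $C$. For $n<n_0$ use the lazy simple random walk (or, for a chain that is non-reversible when $n\ge2$, the lazy rotation along the Gray code cycle of $Q_n$). It is irreducible, aperiodic and doubly stochastic, so for some $t_n$ and $\delta_n\in(0,1)$ all entries of $P^{t_n}$ are at least $\delta_n2^{-n}$. By Lemma 1, $P^{kt_n}-\Pi=(1-\delta_n)^k(B^k-\Pi)$, hence $d_\infty(kt_n)\le2^n(1-\delta_n)^k$. So $d_\infty(t)\le\varepsilon$ once $t\ge C(n)(1+\log(1/\varepsilon))$, with $C(n)$ depending only on $n$. Taking $C$ at least $\max_{n<n_0}C(n)$ completes the proof. $\square$
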